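# A computable shift-invariant measure with a Martin-Löf random point whose limit measure is not ergodic

## 1. Invariant measures, frequencies and random sequences

We work in Cantor space $\{0,1\}^{\mathbb N}$ with the left shift $T(x_0x_1x_2\dots)=x_1x_2\dots$. For a finite string $\sigma$, $[\sigma]$ is the cylinder of sequences that begin with $\sigma$, and we write $\mu(\sigma)$ for $\mu([\sigma])$. A *word* is a finite nonempty string. We use the averages
$$A_ng=\frac1n\sum_{j<n}g\circ T^j .$$

**Definition (invariant, ergodic).** A Borel probability measure $\mu$ is *shift-invariant* if $\mu(T^{-1}(A))=\mu(A)$ for all measurable $A$. A shift-invariant $\mu$ is *ergodic* if $T^{-1}(A)=A$ implies $\mu(A)\in\{0,1\}$.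

*Example.* For a word $w$ let
$$\rho_w=\frac1{|w|}\sum_{p<|w|}\delta_{T^p(w^\infty)} .$$
This is shift-invariant, because $T$ permutes the points $T^p(w^\infty)$, $p<|w|$, cyclically. Also $\rho_w(\sigma)$ is the fraction of starting positions $p<|w|$ at which $\sigma$ occurs in $w^\infty$, and $\rho_{ww}=\rho_w$. For $w=011$ we get $\rho_w(0)=\rho_w(01)=\rho_w(11)=\rho_w(10)=\frac13$ and $\rho_w(00)=0$. The measure $\rho_w$ is ergodic: if $T^{-1}(A)=A$, then $y\in A\iff Ty\in A$, so $A$ contains the whole cycle or misses it.

*Example.* $\frac12(\delta_{0^\infty}+\delta_{1^\infty})$ is shift-invariant but not ergodic. A suitable $A$ is the set of eventually-$0$ sequences: it satisfies $T^{-1}(A)=A$ and has measure $\frac12$. (The set $\{0^\infty\}$ would not do, since $T(10^\infty)=0^\infty$.)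

**Definition (frequencies, $\mu_x$).** For a string $\sigma$ and a sequence $x$,
$$\mathrm{freq}(\sigma,x)=\lim_{n\to\infty}\frac{\#\{k<n:\sigma=x_kx_{k+1}\dots x_{k+|\sigma|-1}\}}n .$$
When these limits exist for all $\sigma$ and define a measure, $\mu_x$ is the measure with $\mu_x(\sigma)=\mathrm{freq}(\sigma,x)$.

*Example.* For $x=(01)^\infty$ we get $\mu_x=\rho_{01}$.

*Example.* Let $x=0\,1\;00\,11\;000\,111\cdots$, the concatenation of $0^j1^j$ for $j=1,2,\dots$. The first $J$ blocks have length $J(J+1)$. A string of length $k$ that contains both symbols occurs at most $2k$ times per block, hence has frequency $0$. The string $0^k$ occurs inside $0$-runs $\sum_{j\le J}\max(j-k+1,0)\sim J^2/2$ times, so it has frequency $\frac12$, and likewise $1^k$. (An incomplete last block has length $O(J)$ and does not matter.) So $\mu_x=\frac12(\delta_{0^\infty}+\delta_{1^\infty})$: a single sequence can perfectly well have a non-ergodic $\mu_x$.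

Whenever $\mu_x$ exists it is shift-invariant: $0\sigma$ or $1\sigma$ occurs at $k$ exactly when $\sigma$ occurs at $k+1$, so $\mu_x(0\sigma)+\mu_x(1\sigma)=\mu_x(\sigma)$. If $g$ depends on finitely many coordinates, it is a finite linear combination of functions $1_{[\sigma]}$, so
$$A_mg(x)\to\int g\,d\mu_x\qquad(m\to\infty).\tag{1}$$

**Definition (computable measure, effectively open set).** $\mu$ is *computable* if the reals $\mu(\sigma)$ are computable uniformly in $\sigma$. A set is *effectively open* if it is the union of the cylinders $[\tau]$ over a c.e. set of strings $\tau$; we say that the set of strings generates it.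

**Definition (Martin-Löf randomness).** For a computable $\mu$, $x$ is *$\mu$-Martin-Löf random* if $x\notin\bigcap_nU_n$ for every uniformly computable sequence of effectively open sets $U_n$ with $\mu(U_n)\le2^{-n}$ (such a sequence is a *test*).

*Example.* For $\mu=\delta_{0^\infty}$ the only random point is $0^\infty$. If $x\ne0^\infty$, let $\tau$ be a prefix of $x$ that contains a $1$; the constant sequence $U_n=[\tau]$ is a test that captures $x$. And $\mu(U_1)\le\frac12$ forces $0^\infty\notin U_1$.

**Definition (weak 2-randomness).** A *$\Pi^0_2$ class* is an intersection $\bigcap_nG_n$ of uniformly effectively open sets. We call $x$ *weakly 2-random* for $\mu$ if $x$ lies in no $\mu$-null $\Pi^0_2$ class.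

*Example.* The set of $y$ with infinitely many $1$s is a $\Pi^0_2$ class, with $G_n=\{y:\exists m\ge n\ y_m=1\}$. For every test, $\bigcap_nU_n$ is a null $\Pi^0_2$ class, so a weakly 2-random point is Martin-Löf random.

**Definition (domination).** A function $\psi:\mathbb N\to\mathbb N$ *dominates* $g$ if $\psi(n)\ge g(n)$ for all but finitely many $n$.

*Example.* A $\psi$ that dominates every total computable function is not computable, since it does not dominate $\psi+1$.

We use the following textbook facts; $\mathcal I$ is the $\sigma$-algebra of sets with $T^{-1}(A)=A$ and $\mu$ is shift-invariant.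

* **Mean ergodic theorem.** If $f$ is bounded, $A_nf\to E_\mu(f\mid\mathcal I)$ in $L^2(\mu)$; for ergodic $\mu$ the limit is the constant $\int f\,d\mu$.
* **Maximal ergodic inequality.** If $g\ge0$ is integrable and $\lambda>0$, then $\mu\{\sup_{m\ge1}A_mg>\lambda\}\le\frac1\lambda\int g\,d\mu$.
* **Ergodic decomposition theorem.** For $\mu$-almost every $x$: $\mathrm{freq}(\sigma,x)$ exists for every $\sigma$; it defines a measure $\mu_x$; $\mu(A)=\int\mu_x(A)\,d\mu(x)$ for measurable $A$; and $\mu_x$ is ergodic.
* **Recursion theorem.** For total computable $h$ there is $e$ with $W_e=W_{h(e)}$, where $W_e$ is the $e$-th c.e. set of strings.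

One further result is used as a black box. It is known (V'yugin; Hoyrup and Rojas) that if $\mu$ is computable and shift-invariant and $x$ is $\mu$-Martin-Löf random, then $\mathrm{freq}(\sigma,x)$ exists for all $\sigma$ and defines a measure $\mu_x$.

## 2. Is $\mu_x$ ergodic for every Martin-Löf random $x$?

By ergodic decomposition $\mu_x$ is ergodic for almost every $x$. By the quoted result, $\mu_x$ exists for every Martin-Löf random $x$. So we ask, following the "Research Statement" at http://www.personal.psu.edu/jmr71/documents/research_stmt_rute.pdf:

*Does it hold that for every computable shift-invariant measure $\mu$ and every $\mu$-Martin-Löf random $x$, the measure $\mu_x$ is ergodic?*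

The answer is no, and these notes prove two theorems.

**Theorem 1.** Let $\nu$ be a computable shift-invariant measure and $\kappa\in(0,1)$ rational. There are a computable shift-invariant measure $\mu$ and a $\mu$-Martin-Löf random $x$ with $\mu_x(A)\ge(1-\kappa)\,\nu(A)$ for all Borel $A$.

**Theorem 2.** Let $\mu$ be computable and shift-invariant.
(i) If $x$ lies in no $\mu$-null $\Pi^0_2$ class (weak 2-randomness), then $\mu_x$ is ergodic.
(ii) If $x$ is $\mu$-Martin-Löf random and $\mu_x$ is not ergodic, then $x$ computes a function that dominates every total computable function.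

Theorem 1 gives the negative answer. Take $\nu=\frac12(\delta_{0^\infty}+\delta_{1^\infty})$, $\kappa=\frac12$, and let $A$ be the set of eventually-$0$ sequences, so $T^{-1}(A)=A$. Then $\mu_x(A)\ge\mu_x\{0^\infty\}\ge\frac14$ and $\mu_x(A^c)\ge\mu_x\{1^\infty\}\ge\frac14$. So $\mu_x$ is not ergodic.

## 3. Ergodic measures and their finite mixtures

**Case 1: $\mu$ itself is ergodic.** Then $\mu_x=\mu$ for every $\mu$-Martin-Löf random $x$, so $\mu_x$ is ergodic. Fix $\sigma$, let $f=1_{[\sigma]}$ and $p=\mu(\sigma)$, a computable real. By the mean ergodic theorem $\int|A_nf-p|\,d\mu\to0$. These integrals are computable reals, uniformly in $n$, so we can search for $n_i$ with $\int|A_{n_i}f-p|\,d\mu<4^{-i}$. Let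
$$V_i=\{y:\exists m\ge1\ \ A_m\big[|A_{n_i}f-p|\big](y)>2^{-i}\}.$$
These sets are uniformly effectively open, and $\mu(V_i)\le2^i4^{-i}=2^{-i}$ by the maximal inequality. The sets $\bigcup_{j>n}V_j$ form a test, so $x\notin V_j$ for all large $j$. Then $\int|A_{n_j}f-p|\,d\mu_x\le2^{-j}$ by (1), applied to $A_{n_j}f$ (which takes finitely many values on finitely many cylinders). Since $\int A_{n_j}f\,d\mu_x=\mu_x(\sigma)$ by invariance, $|\mu_x(\sigma)-p|\le2^{-j}$ for all large $j$.

**Case 2: $\mu=\sum_{j\le r}\alpha_j\mu_j$ with computable ergodic $\mu_j$ and $\alpha_j>0$.** If $x$ fails a $\mu_j$-test $(U^j_n)_n$ for each $j$, let $G_n=\bigcap_jU^j_n$. Then $\mu(G_n)\le\sum_j\alpha_j\mu_j(U_n^j)\le2^{-n}$, so $x$ is not $\mu$-random. Hence a $\mu$-random $x$ is $\mu_j$-random for some $j$, and $\mu_x=\mu_j$ by Case 1.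

## 4. Non-ergodicity as a $\Pi^0_2$ condition, and the missing rate

The sensible first attempt is to prove "yes" as in Case 1: write down what a non-ergodic $\mu_x$ looks like along $x$, and turn it into a test.

**Lemma 3.** Suppose $\mu_x$ exists and is not ergodic. Then there are a word $\sigma$ and rationals $q$ and $\delta>0$ such that, with $f=1_{[\sigma]}$ and $p=\mu_x(\sigma)$, we have $(p-q)^2<\delta/16$ and, for every $n\ge1$,
$$\lim_{m\to\infty}A_m\big[(A_nf-q)^2\big](x)>\delta.\tag{2}$$

*Proof.* For some $\sigma$ the function $f^*=E_{\mu_x}(f\mid\mathcal I)$ is not a.e. constant. Otherwise every $A\in\mathcal I$ satisfies $\mu_x(A\cap[\sigma])=\int_Af^*\,d\mu_x=\mu_x(A)\mu_x(\sigma)$ for all $\sigma$. The cylinders together with $\emptyset$ form a $\pi$-system generating the Borel sets, so $A$ is independent of every Borel set, in particular of itself. Then $\mu_x(A)=\mu_x(A)^2$, so $\mu_x$ is ergodic, a contradiction.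

Fix such a $\sigma$. Then $L=\int(f^*-p)^2d\mu_x>0$, where $\int f^*d\mu_x=p$. Since $E_{\mu_x}(A_nf\mid\mathcal I)=f^*$, Jensen's inequality for conditional expectations gives for all $n$ and real $q$
$$\int(A_nf-q)^2d\mu_x\ \ge\ \int(f^*-q)^2d\mu_x=L+(p-q)^2\ \ge\ L .$$
Choose rationals $0<\delta<L$ and $q$ with $(p-q)^2<\delta/16$. The function $(A_nf-q)^2$ depends on finitely many coordinates, so by (1) the limit in (2) equals $\int(A_nf-q)^2d\mu_x\ge L>\delta$. $\square$

**Proof of Theorem 2(i).** Let $x$ be weakly 2-random. Then $x$ is Martin-Löf random, so $\mu_x$ exists. Suppose it is not ergodic, and take $\sigma,f,q,\delta,p$ from Lemma 3. Let $S$ be the set of $y$ such that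
$$\forall n\,\forall N\,\exists m\ge N:\ A_m[(A_nf-q)^2](y)>\delta,\qquad \forall N\,\exists m\ge N:\ (A_mf(y)-q)^2<\delta/2 .$$
For fixed $m,n$ the two inequalities compare rationals that depend on finitely many bits of $y$, so $S$ is a $\Pi^0_2$ class. By (2), and because $(A_mf(x)-q)^2\to(p-q)^2<\delta/16$, we have $x\in S$.

We show $\mu(S)=0$. For $\mu$-a.e. $y$ the measure $\mu_y$ exists and is ergodic. Let $y\in S$ be such a point. By (1) for $y$, the first condition gives $\int(A_nf-q)^2d\mu_y\ge\delta$ for all $n$. Letting $n\to\infty$, the mean ergodic theorem for $\mu_y$ gives $(\mu_y(\sigma)-q)^2\ge\delta$. But $A_mf(y)\to\mu_y(\sigma)$, so the second condition gives $(\mu_y(\sigma)-q)^2\le\delta/2$, a contradiction. So no such $y$ exists, $\mu(S)=0$, and $x$ is not weakly 2-random, a contradiction. $\square$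

**Where this stops for Martin-Löf randomness.** List the open sets in the definition of $S$ and let $G_K$ be the intersection of the first $K$. Then $\mu(G_K)\to\mu(S)=0$. A test needs a computable $k\mapsto K(k)$ with $\mu(G_{K(k)})\le2^{-k}$, and the argument supplies none: it uses the mean ergodic theorem for an unknown $\mu_y$, with no rate. In Case 1 the limit $p$ was a known computable number, and that made the search for $n_i$ possible. Theorem 1 says that this gap cannot be closed in general. Theorem 2(ii), proved in Section 11, says that a random $x$ with non-ergodic $\mu_x$ must compute something that grows very fast.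

## 5. Reduction to one open set by the recursion theorem

From here to Section 10 we prove Theorem 1. Fix $\nu$ and $\kappa$. We first trade "random" for "outside one effectively open set of small measure".

**Proposition 4.** There is an algorithm that, from a c.e. index of a set of strings generating an open set $U$, computes a (total) program for a shift-invariant probability measure $\mu$ such that: if $\mu(U)<\kappa/16$, then there is $x\notin U$ with
$$\limsup_n\ \tfrac1n\#\{k<n:\sigma=x_k\dots x_{k+|\sigma|-1}\}\ \ge(1-\kappa)\nu(\sigma)\quad\text{for every }\sigma.\tag{3}$$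

**Step 1: a small open set outside which everything is random.** This step shows what $U$ to feed in. Choose $c$ with $2^{-c+2}<\kappa/16$. Let $(V_{d,n})_{d,n\ge0}$ effectively list all uniformly c.e. sequences of sets of strings. Given a program for a computable $\mu$, enumerate the strings $\tau_1,\tau_2,\dots$ of $V_{d,d+c}$, and put $\tau_j$ into $\hat V_d$ once it is verified that $\mu(\bigcup_{i\le j}[\tau_i])<2^{-d-c+1}$. This condition is semidecidable, and if it holds for $j$ it holds for all smaller $j$. So the open set generated by $\hat V_d$ has measure at most $2^{-d-c+1}$. Let $U$ be generated by $\bigcup_d\hat V_d$. Then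
$$\mu(U)\le\sum_{d\ge0}2^{-d-c+1}=2^{-c+2}<\kappa/16 .$$
If $x\notin U$, then $x$ is $\mu$-Martin-Löf random. Indeed, a test is generated by $(V_{d,n})_n$ for some $d$; its component with index $d+c$ has measure at most $2^{-d-c}<2^{-d-c+1}$, so $\hat V_d=V_{d,d+c}$, and $x$ is not in that component.

**Step 2: closing the loop.** The set $U$ of Step 1 depends on $\mu$, and Proposition 4 makes $\mu$ depend on $U$; this step makes them fit. Let $\mu_{(e)}$ be the measure that Proposition 4 produces from the index $e$ (that is, from $W_e$). Let $h(e)$ be an index of the set $\bigcup_d\hat V_d$ of Step 1 for the measure $\mu_{(e)}$. The function $h$ is total computable because Proposition 4 always gives a total program. Take $e$ with $W_e=W_{h(e)}$, put $\mu=\mu_{(e)}$, and let $U$ be generated by $W_e$. By Step 1, $\mu(U)<\kappa/16$ and all points outside $U$ are $\mu$-Martin-Löf random. Proposition 4 gives $x\notin U$ with (3).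

**Step 3: from cylinders to Borel sets.** By the quoted result, $\mathrm{freq}(\sigma,x)$ exists for all $\sigma$ and defines $\mu_x$, so (3) says $\mu_x(\sigma)\ge(1-\kappa)\nu(\sigma)$ for every $\sigma$. An open set is a disjoint union of cylinders, so the inequality holds for open sets. For Borel $A$ and $\varepsilon>0$ take an open $G\supseteq A$ with $\mu_x(G)\le\mu_x(A)+\varepsilon$; then $\mu_x(A)+\varepsilon\ge(1-\kappa)\nu(G)\ge(1-\kappa)\nu(A)$. So Theorem 1 follows from Proposition 4. $\square$

Proposition 4 is a game. We build $\mu$ while $U$ is enumerated. Either we make the enumeration put measure at least $\kappa/16$ into $U$, or a point $x$ with frequencies close to those of $\nu$ escapes $U$.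

## 6. Fresh words, merging, and convergence of the measure

**Lemma 5 (fresh words).** There is a computable sequence of words $v_s$ with $|v_s|\ge2^s$ and
$$|\rho_{v_s}(\sigma)-\nu(\sigma)|\le|\sigma|2^{-s}\quad\text{for all words }\sigma.\tag{4}$$

*Proof.* Put $N=2^{s+2}$. Search for integers $c_w\ge0$ ($w\in\{0,1\}^N$) with $M=\sum_wc_w\ge1$ and $\sum_w|c_w/M-\nu(w)|<2^{-s-1}$. They exist, by rational approximation with a common denominator, and the condition is semidecidable. Let $v_s$ be a concatenation of $c_w$ copies of each $w$, so $|v_s|=MN\ge2^s$. Let $k=|\sigma|\le N$, and let $\mathrm{occ}(\sigma,w)$ be the number of occurrences of $\sigma$ inside $w$.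

* At most $k-1$ cyclic windows of length $k$ per block cross a block end, so $\rho_{v_s}(\sigma)$ differs from $\frac1N\sum_w\frac{c_w}M\mathrm{occ}(\sigma,w)$ by at most $k/N$.
* Since $\mathrm{occ}\le N$, the latter differs by at most $2^{-s-1}$ from $\frac1N\sum_w\nu(w)\,\mathrm{occ}(\sigma,w)$. By shift-invariance of $\nu$, each of the $N-k+1$ starting positions contributes $\nu(\sigma)$, so this is $\frac{N-k+1}N\nu(\sigma)$.
* That differs from $\nu(\sigma)$ by at most $k/N$.

The total is at most $2k/N+2^{-s-1}=k2^{-s-1}+2^{-s-1}\le k2^{-s}$. If $k>N$, the right side of (4) exceeds $1$. $\square$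

**State.** Time runs in stages $t=0,1,2,\dots$. At each time we hold a finite list of *pairs* $(w,m)$ (a word and a rational mass $m>0$) and a rational *raw mass* $\pi\ge0$, with total mass $1$. At the beginning of stage $t$ this represents
$$\mu_t=\sum m\,\rho_w+\pi\nu .$$
Put $a_\ell=\kappa2^{-\ell-1}$ for $\ell\ge1$. The initial state is one pair $(0,a_1)$ and $\pi=1-a_1$. For later use,
$$\sum_\ell a_\ell=\frac\kappa2,\qquad\prod_{j\le\ell}(1-a_j)\ge1-\frac\kappa2,\qquad N_\ell=\Big\lceil\frac4{a_{\ell+1}}\Big\rceil,\qquad\Big(1-\frac{a_{\ell+1}}4\Big)^{N_\ell}\le e^{-1}<\frac12 .$$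

**Operations at stage $t$.**

* *Splitting* $(w,m)$ into $(w,m'),(w,m-m')$ with $0<m'\le m$ (no remainder if $m'=m$), and *squaring* $(w,m)\mapsto(ww,m)$. Neither changes the measure.
* $\mathrm{Fresh}(m)$: turn raw mass $m$ into a pair $(v_t,m)$ and return it.
* *Merging* $(w_1,m_1),(w_2,m_2)$ into $(W,m_1+m_2)$, where $W=w_1^{k_1}w_2^{k_2}$, $k_1|w_1|:k_2|w_2|=m_1:m_2$ and $k_1,k_2\ge2^{t+1}$.

The exponents exist: if $m_1:m_2=\alpha:\beta$ with positive integers $\alpha,\beta$, take $k_1=K\alpha|w_2|$, $k_2=K\beta|w_1|$ with $K\ge2^{t+1}$. In $W$ the two constituents occupy the fractions $m_1/(m_1+m_2)$ and $m_2/(m_1+m_2)$, in whole copies.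

*Example.* Merging $(0,\frac12)$ and $(1,\frac12)$ gives $W=0^k1^k$ with $k\ge2^{t+1}$. The non-ergodic $\frac12(\delta_{0^\infty}+\delta_{1^\infty})$ has been replaced by the ergodic $\rho_W$, and each $[\sigma]$ has changed its measure only slightly.

**Lemma 6.** Suppose one operation is made per stage (or none). Then $|\mu_{t+1}(\sigma)-\mu_t(\sigma)|\le|\sigma|2^{-t}$ for all words $\sigma$. Hence $\mu(\sigma)=\lim_t\mu_t(\sigma)$ exists with
$$|\mu(\sigma)-\mu_t(\sigma)|\le|\sigma|2^{1-t},\tag{5}$$
and, if the stages are carried out by a program, $\mu$ is a computable shift-invariant probability measure.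

*Proof.* For $\mathrm{Fresh}$ use (4). For a merge, compare windows of length $k=|\sigma|$ in $W^\infty$. A window that starts in the $w_1^{k_1}$-part and does not leave it sees what $w_1^\infty$ shows at that position, and similarly for $w_2$. For each of the two boundaries fewer than $k$ windows cross it. So $\rho_W(\sigma)$ differs from the mean of $\rho_{w_1}(\sigma),\rho_{w_2}(\sigma)$ with weights proportional to $m_1,m_2$ by at most $2k/|W|$ (trivially if $k\ge|W|$). Here $|W|\ge k_1+k_2\ge2^{t+2}$, so the difference is at most $k2^{-t}$, and the mass is at most $1$. Summing $|\sigma|2^{-s}$ over $s\ge t$ gives (5). Additivity $\mu_t(\sigma)=\mu_t(\sigma0)+\mu_t(\sigma1)$, invariance $\mu_t(\sigma)=\mu_t(0\sigma)+\mu_t(1\sigma)$ and total mass $1$ pass to the limit. The $\mu_t(\sigma)$ are uniformly computable, and (5) is a computable rate. $\square$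

The lemma holds whatever $U$ does. So Proposition 4 only asks for a clever choice of operations.

## 7. Marked positions and the procedures FORCE and Gen

Let $U_t$ be the clopen set generated by the strings enumerated within $t$ steps; delay the enumeration so that $U_0=U_1=U_2=\emptyset$.

**Definition (covering).** Position $p$ of a word $w$ is *covered* at stage $t$ if $[w_pw_{p+1}\dots w_{|w|-1}]\subseteq U_t$.

*Example.* Let $w=0110$ and $U_t=[10]\cup[00]$. Position $2$ (suffix $10$) is covered; positions $0$, $1$, $3$ (suffixes $0110$, $110$, $0$) are not. In $ww=01100110$, position $3$ (suffix $00110$) is covered.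

Covering is decidable and monotone in $t$. If a copy of $V$ occurs at offset $q$ in $W$ and $p$ is covered in $V$, then $q+p$ is covered in $W$, at that stage and later, because the suffix of $W$ at $q+p$ extends the suffix of $V$ at $p$. If $p$ is covered in $w$ then $T^p(w^\infty)\in U$; so a pair $(w,m)$ with a fraction $\beta$ of its positions covered contributes at least $m\beta$ to $\mu_t(U)$.

**A first design, and what is wrong with it.** Take a *reservoir* word $R$ with some *marked* uncovered positions $D$. Merge it, at density $a$, with fresh words into $W$. If half of the marked positions in $W$ get covered, $U$ has paid. If not, an uncovered marked position starts a long suffix of $W$, mostly made of fresh words: a candidate for a prefix of $x$. But if all mass went into $W$, there is nothing left to extend the candidate with; stopping there would leave $\mu=\rho_W$. So spend only a small fraction $b$ of the mass, get a word $B$, and use $B$ as a new reservoir whose marks are the surviving descendants of $D$. Now suppose the supply for the new reservoir is fresh. Then descendants of $D$ occupy only $b$ times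 their density in $B$. After several levels the density of the marks is at most $a_1a_2\cdots a_\ell$, and even covering all of them need not cost a fixed $\kappa/16$.

The cure is that the supply for the new reservoir is produced by *the same procedure that produced $B$*. Then every part of the resulting word carries descendants of $D$ at the same density and with the same guaranteed proportion covered, and on the $B$-part the subtask forces some extra covering. Repeating this improvement $N_\ell$ times covers half of the marks. Finally, the reservoir is squared to $BB$ with marks in the first copy only; the suffix at a mark then contains a whole copy of $B$, so it is long and has controlled frequencies.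

**Tasks.** A *task* $P$ has a level $\ell$, a reservoir pair $(R_P,r_P)$, a set $D_P$ of positions of $R_P$, and a *supplier* $\Gamma_P$ that on argument $m$ returns a pair of mass $m$. The procedures are:

**FORCE**$(\ell;(B,r);E;\Gamma)$, with $E$ a set of positions of $B$. Create a task $P$ of level $\ell$ with $\Gamma_P=\Gamma$. Square $(B,r)$: $R_P=BB$, $r_P=r$. Let $D_P$ be the set of $p\in E$ (in the first copy of $B$) that are, as positions of $R_P$, uncovered at the present stage; call this stage $t_P$. If $D_P=\emptyset$, return the result of $\mathrm{Gen}^P_0(r/a_\ell)$; otherwise return the result of $\mathrm{Gen}^P_{N_\ell}(r/a_\ell)$.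

**Gen**$^P_0(m)$. Call $\Gamma_P((1-a_\ell)m)$, obtaining $(V,(1-a_\ell)m)$. Split $(R_P,a_\ell m)$ off the reservoir. Merge the two, with $V$ first, and return the result.

**Gen**$^P_{i+1}(m)$, $0\le i<N_\ell$. With $b=a_{\ell+1}$, call $\mathrm{Gen}^P_i(bm)$, obtaining $(B,bm)$. Return the result of $\mathrm{FORCE}(\ell+1;(B,bm);\mathrm{Desc}_P(B);\mathrm{Gen}^P_i)$. The new task is a *child of $P$ with index $i$*.

**Parsings and $\mathrm{Desc}_P$.** Each word $W$ returned by a call $\mathrm{Gen}^P_i$ gets a recorded *$P$-parsing* into whole copies of $R_P$ and whole copies of words returned by $\Gamma_P$. For $i=0$, $W=V^{k_1}R_P^{k_2}$ and the parsing is the evident one. For $i+1$, $W$ was returned by some $\mathrm{Gen}^Q_j$ with $Q$ the new child. So it has a $Q$-parsing into copies of $R_Q=BB$ and of words returned by $\Gamma_Q=\mathrm{Gen}^P_i$; these words and $B$ were returned by $\mathrm{Gen}^P_i$-calls and have $P$-parsings; refine. If $Q_W$ is the set of offsets of the parsed copies of $R_P$, put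
$$\mathrm{Desc}_P(W)=\{q+p:q\in Q_W,\ p\in D_P\}.$$

**Program.** Each procedure call, return, operation on the state, or computation of a set $D_P$ takes one stage. At stage $0$ call $\mathrm{FORCE}(1;(0,a_1);\{0\};\mathrm{Fresh})$, the *root*. Its reservoir word is $00$ (stage 1), and its set is $D=\{0\}$ (stage 2, $U_2=\emptyset$). If the root returns, the state stays constant from then on.

A returning call $\mathrm{Gen}^P_i(m)$ returns a pair of mass $m$. For $i=0$ the mass is $(1-a_\ell)m+a_\ell m$. For $i+1$ the child $Q$ has $r_Q=a_{\ell+1}m$ and level $\ell+1$, so it calls $\mathrm{Gen}^Q_j(r_Q/a_{\ell+1})=\mathrm{Gen}^Q_j(m)$.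

*Example: $U=\emptyset$.* The root calls $\mathrm{Gen}_{N_1}(1)$, which calls $\mathrm{Gen}_{N_1-1}(a_2)$, and so on down to $\mathrm{Gen}_0(a_2^{N_1})$. This merges a fresh word with $00$ into $B=v_s^{k_1}(00)^{k_2}$ and returns. Its caller $\mathrm{Gen}_1$ creates a child $Q$ with index $0$, reservoir $BB$ and supplier $\mathrm{Gen}_0$ of the root. Nothing is covered, so $D_Q\ne\emptyset$ and $Q$ in turn calls $\mathrm{Gen}^Q_{N_2}$, down to $\mathrm{Gen}^Q_0$, whose supplier call returns, and so on. Each new task is a child with index $0$ of the previous one, all $\mathrm{Gen}_0$-calls return, and the root never returns.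

## 8. Call structure, masses, and composition of words

The calls $\mathrm{Gen}^P_i$ and the call $\mathrm{FORCE}(P)$ that creates $P$ are *owned by* $P$. The *extent* of an activation is the time from its start to its return (infinite if it never returns). An activation is *inside* $X$ if it starts during the extent of $X$ and is not $X$; these are the direct and indirect subcalls of $X$. "Ancestor" means proper ancestor. The only calls are:

* (C1) $\mathrm{FORCE}(P)$ makes one call, a $\mathrm{Gen}^P_j(r_P/a_\ell)$ with $j\in\{0,N_\ell\}$;
* (C2) $\mathrm{Gen}^P_{i+1}$ calls $\mathrm{Gen}^P_i$, then $\mathrm{FORCE}(Q)$ for a new child $Q$ of $P$ with index $i$;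
* (C3) $\mathrm{Gen}^P_0$ makes one call, to $\Gamma_P$ (a *supplier call*). This is $\mathrm{Gen}^{P^-}_i$ if $P$ is a child of $P^-$ with index $i$, and $\mathrm{Fresh}$ if $P$ is the root.

**Lemma 7.**
(O1) If $X$ is owned by $P$, every (non-Fresh) activation inside $X$ is owned by $P$, by an ancestor of $P$, or by a task created inside $X$ (by a FORCE activation inside $X$). In particular, a supplier call made by $\mathrm{Gen}^P_0$ is not $P$-owned and has no $P$-owned activation inside.
(O2) All $P$-owned activations other than $\mathrm{FORCE}(P)$ are inside $\mathrm{FORCE}(P)$.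
(O3) Let $Q$ be a child of $P$. Every $P$-owned activation $Y$ inside $\mathrm{FORCE}(Q)$ is, or is inside, a supplier call made by some $\mathrm{Gen}^Q_0$.

*Proof.* This lemma locates the users of a reservoir, so that masses can be added up.

(O1) Induct on the starting time of the activation $Y$ inside $X$. Its caller $Z$ is $X$ or is inside $X$, so by induction the owner $P'$ of $Z$ is in the set $\mathcal S$ consisting of $P$, its ancestors, and the tasks created inside $X$. In case (C1), and for the first call in (C2), $Y$ is owned by $P'$. For the second call in (C2), $Y=\mathrm{FORCE}(Q)$ and $Q$ is created inside $X$. In case (C3), $Y$ is owned by the parent of $P'$. If $P'$ is $P$ or an ancestor of $P$, this parent is an ancestor of $P$. If $P'$ was created inside $X$, its parent owns the caller of $\mathrm{FORCE}(P')$, which is $X$ or an earlier activation inside $X$, so the parent is in $\mathcal S$ by induction. For the last sentence: such a supplier call $X$, if not Fresh, is owned by the parent $P^-$ of $P$, and $P$ is neither $P^-$, nor an ancestor of $P^-$, nor created inside $X$, since it existed before.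 A Fresh call has nothing inside.

(O2) Induct on the starting time, for all $P$ at once. A $P$-owned $Y\ne\mathrm{FORCE}(P)$ is a Gen-activation. If its caller is $P$-owned, the caller is $\mathrm{FORCE}(P)$ or is inside it by induction. Otherwise the caller is $\mathrm{Gen}^Q_0$ for a child $Q$ of $P$. By induction it is inside $\mathrm{FORCE}(Q)$, which was called by a $P$-owned $\mathrm{Gen}^P_{i+1}$, which by induction is inside $\mathrm{FORCE}(P)$.

(O3) Among the $P$-owned activations that are inside $\mathrm{FORCE}(Q)$ and on the call stack when $Y$ starts (with $Y$ included), let $Z$ be the outermost. $\mathrm{FORCE}(P)$ started before $\mathrm{FORCE}(Q)$, so $Z\ne\mathrm{FORCE}(P)$, and $Z$ is a Gen-activation. Its caller is $\mathrm{FORCE}(Q)$, which is owned by $Q$, or is inside $\mathrm{FORCE}(Q)$ and not $P$-owned by choice of $Z$. So the caller is not $P$-owned, and hence it is $\mathrm{Gen}_0^{Q'}$ for a child $Q'$ of $P$. By (O1) for $\mathrm{FORCE}(Q)$, $Q'=Q$ or $Q'$ was created inside $\mathrm{FORCE}(Q)$ (an ancestor of $Q$ has smaller level than $Q'$). In the latter case $\mathrm{Gen}^{Q'}_0$ is inside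 $\mathrm{FORCE}(Q')$ by (O2), so $\mathrm{FORCE}(Q')$ and its $P$-owned caller are on the stack outside $Z$. That caller is inside $\mathrm{FORCE}(Q)$, because it is not $\mathrm{FORCE}(Q)$ itself. This contradicts the choice of $Z$. So $Q'=Q$, $Z$ is a supplier call made by $\mathrm{Gen}^Q_0$, and $Y$ is $Z$ or is inside $Z$. $\square$

**Lemma 8 (no overdraft).** At any time, the $\mathrm{Gen}^P_0$-activations so far started in a call $\mathrm{Gen}^P_i(m)$ (inside it, and the call itself if $i=0$) have total argument at most $m$. Consequently $P$ uses at most $r_P$ of its reservoir, the root requests at most $1-a_1$ of raw mass, and all steps of the program can be executed.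

*Proof.* Induct on the number of stages elapsed since the start of the call. For $i=0$ the only such activation is the call itself, by (O1). For $i+1$ let $b=a_{\ell+1}$. The call $\mathrm{Gen}^P_i(bm)$ contributes at most $bm$ by induction. Let $Q$ be the child, once created. Its FORCE makes a single direct call $\mathrm{Gen}^Q_j(m)$, and by induction the $\mathrm{Gen}^Q_0$-activations in it have total argument at most $m$. So the supplier calls $\mathrm{Gen}^P_i$ made by them have total argument at most $(1-b)m$. By (O3) every $\mathrm{Gen}^P_0$-activation inside $\mathrm{FORCE}(Q)$ is in one of these supplier calls, and by induction they contribute at most $(1-b)m$ together. The sum is at most $m$.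

By (O2) and (C1) all $\mathrm{Gen}^P_0$-activations are in the single direct call $\mathrm{Gen}^P_j(r_P/a_\ell)$ of $\mathrm{FORCE}(P)$. So their total argument is at most $r_P/a_\ell$, and they split off at most $a_\ell\cdot r_P/a_\ell=r_P$. For the root the total argument is at most $a_1/a_1=1$, so at most $1-a_1$ is requested from $\mathrm{Fresh}$. $\square$

So the program is well defined and $\mu$ is computable and shift-invariant by Lemma 6. *If the root returns, it returns a pair of mass $a_1/a_1=1$, which is then the whole state.*

**Lemma 9 (composition).** Let $P$ have level $\ell$ and let a call $\mathrm{Gen}^P_i(m)$ return $(W,m)$.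
(1) $W$ is a concatenation of whole copies of words returned by $\mathrm{Gen}^P_0$-calls that are this call or inside it.
(2) In the $P$-parsing of $W$, copies of $R_P$ occupy the fraction $a_\ell$ of $W$, and copies of words returned by calls to $\Gamma_P$ made during this call occupy the fraction $1-a_\ell$.
(3) $|\mathrm{Desc}_P(W)|=\lambda_P|W|$ with $\lambda_P=a_\ell|D_P|/|R_P|$.
(4) If the call is $\mathrm{Gen}^P_{i+1}$ with child $Q$ and $R_Q=BB$, then $\mathrm{Desc}_P(W)$ is the disjoint union of the translates of $\mathrm{Desc}_P(V)$, for the copies of words $V$ returned by $\Gamma_Q$ in the $Q$-parsing of $W$, and of the translates of $\mathrm{Desc}_P(B)$, for the two halves of every copy of $BB$.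

*Proof.* (1) and (2): induct on the duration of the call. For $i=0$ both are clear, since in a merge lengths are proportional to masses. For $i+1$, $W$ is returned by the shorter call $\mathrm{Gen}^Q_j(m)$. By (2) for that call, $W$ is a concatenation of copies of $BB$ and of words returned by $\Gamma_Q=\mathrm{Gen}^P_i$ during the call. $B$ and all those words were returned by shorter $\mathrm{Gen}^P_i$-calls during the present call, so (1) and (2) hold for them by induction. The $P$-parsing of $W$ is the refinement, so (1) and (2) hold for $W$. (3): there are $a_\ell|W|/|R_P|$ disjoint copies of $R_P$, each with $|D_P|$ descendants. (4) is the definition of the refinement. $\square$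

**Lemma 10 (fresh content).** If a call $\mathrm{Gen}^P_i$, $P$ of level $\ell$, is issued after stage $t$ and returns $W$, then disjoint whole copies of words $v_s$ with $s>t$ occupy at least the fraction $\prod_{j\le\ell}(1-a_j)\ge1-\kappa/2$ of $W$, and each of these $v_s$ has $|v_s|\le2^{-t}|W|$.

*Proof.* First we claim that disjoint whole copies of words $W_0$ returned by $\mathrm{Gen}^{\mathrm{root}}_0$-calls issued after $t$ occupy at least the fraction $\prod_{2\le j\le\ell}(1-a_j)$ of $W$. For $\ell=1$ this is Lemma 9(1). For $\ell>1$, by Lemma 9(2) the fraction $1-a_\ell$ consists of words returned by calls $\Gamma_P=\mathrm{Gen}^{P^-}_j$ made during the call, hence after $t$, with $P^-$ of level $\ell-1$; apply induction on $\ell$.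

Each $W_0$ is $v_s^{k_1}(00)^{k_2}$, merged at some stage $t'>t$, where $s>t$ is the stage at which $\mathrm{Fresh}$ was executed. The copies of $v_s$ occupy the fraction $1-a_1$ of $W_0$. Since $k_1\ge2^{t'+1}$, $|v_s|\le2^{-t}|W_0|\le2^{-t}|W|$. $\square$

## 9. A returning root costs $U$ measure $\kappa/16$

**Lemma 11.** Let $P$ have level $\ell$ and $e_i=(1-a_{\ell+1}/4)^i$.
(i) If $D_P\ne\emptyset$ and a call $\mathrm{Gen}^P_i$ returns $W$, then upon return at most $e_i|\mathrm{Desc}_P(W)|$ elements of $\mathrm{Desc}_P(W)$ are uncovered in $W$.
(ii) If $\mathrm{FORCE}(P)$ returns $W$, then upon return at most half of $\mathrm{Desc}_P(W)$ is uncovered in $W$.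

*Proof.* Joint induction on duration.

**(ii).** If $D_P=\emptyset$, then $\mathrm{Desc}_P(W)=\emptyset$. Otherwise apply (i) to the direct subcall $\mathrm{Gen}^P_{N_\ell}$ and use $e_{N_\ell}\le\frac12$.

**(i), $i=0$.** Trivial, as $e_0=1$.

**(i), case $i+1$.** Here we show that one more subtask improves the bound by the factor $1-b/4$. Write $b=a_{\ell+1}$ and $\lambda=\lambda_P$, let $Q$ be the child and $R_Q=BB$. By Lemma 9(2) for $Q$, $W$ consists of copies of words $V$ returned by $\mathrm{Gen}^P_i$-calls, of total fraction $1-b$, and of $C=b|W|/(2|B|)$ copies of $BB$. By Lemma 9(4) we may count $\mathrm{Desc}_P(W)$ piece by piece.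

*The words $V$.* By induction at most $e_i\lambda|V|$ elements of $\mathrm{Desc}_P(V)$ are uncovered when $V$ is returned. Covered elements stay covered in every copy inside $W$. So these parts contribute at most $e_i\lambda(1-b)|W|$.

*Second halves of copies of $BB$.* Let $n=|\mathrm{Desc}_P(B)|=\lambda|B|$. By induction at most $e_in$ elements of $\mathrm{Desc}_P(B)$ are uncovered in $B$ when $B$ is returned. So each second half contributes at most $e_in$.

*First halves.* An element of $\mathrm{Desc}_P(B)$ not in $D_Q$ is covered in $BB$ at stage $t_Q$, hence in every copy of $BB$ in $W$. So only translates of elements of $D_Q$ can be uncovered. These translates form $\mathrm{Desc}_Q(W)$, of size $C|D_Q|$, and by (ii) for $Q$ at most half of them are uncovered upon return. An element of $D_Q$ is uncovered in $BB$ at stage $t_Q$, so it was uncovered in $B$ when $B$ was returned, and thus $|D_Q|\le e_in$. So the first halves together contribute at most $\frac12Ce_in$.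

*Sum.* The copies of $BB$ contribute at most $\frac32Ce_in=\frac32\cdot\frac{b|W|}{2|B|}\,e_i\lambda|B|=\frac34e_ib\lambda|W|$. In total at most
$$e_i\lambda|W|\Big((1-b)+\tfrac34b\Big)=e_i\Big(1-\frac b4\Big)\lambda|W|=e_{i+1}|\mathrm{Desc}_P(W)|$$
elements are uncovered. $\square$

**Corollary 12.** If the root returns, then $\mu(U)\ge\kappa/16$.

*Proof.* Let the root return $(W,1)$. Then $\mu=\rho_W$. By Lemma 9(3), with $D=\{0\}$ and $R=00$, $|\mathrm{Desc}_{\mathrm{root}}(W)|=\frac{a_1}2|W|$. By Lemma 11(ii) at least $\frac{a_1}4|W|$ positions $p$ of $W$ are covered, and for these $T^p(W^\infty)\in U$. Hence $\mu(U)\ge a_1/4=\kappa/16$. $\square$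

## 10. A root that never returns produces a point outside $U$

Assume $\mu(U)<\kappa/16$. By Corollary 12 the root does not return.

**Step 1: an infinite chain of calls.** This step turns non-termination into a chain of tasks. Each activation makes at most two subcalls, in sequence, and otherwise performs finitely many steps. So a non-returning activation has a non-returning subcall. This gives an infinite sequence of activations starting with the root, each calling the next, none returning. $\mathrm{Fresh}$ always returns, so it does not occur.

In this sequence a Gen-activation owned by $P$ is followed by a FORCE activation creating a child of $P$, or by a Gen-activation owned by $P$ with smaller index, or (from $\mathrm{Gen}_0^P$) by a Gen-activation owned by the parent of $P$. In the last two cases the pair (level of owner, index) decreases lexicographically. So there are only finitely many activations between FORCE activations, and there are infinitely many of the latter: $F_1=\mathrm{root},F_2,F_3,\dots$, which we identify with their tasks. Between $F_k$ and $F_{k+1}$ the owner starts as $F_k$ and only moves to parents;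 the parent of $F_{k+1}$ owns the activation that calls it. So *the parent of $F_{k+1}$ is $F_k$ or an ancestor of $F_k$*, and $\mathrm{lev}(F_{k+1})\le\mathrm{lev}(F_k)+1$.

**Step 2: $\mathrm{lev}(F_k)\to\infty$.** This step rules out endless oscillation between levels. Suppose the claim fails, and let $\ell$ be the least level that occurs infinitely often. Only the root has level $1$, so $\ell\ge2$. From some $k_0$ on all levels are at least $\ell$. For $k\ge k_0$ the parent of $F_{k+1}$ has level at least $\ell-1$ and is $F_k$ or an ancestor of it, so $F_k$ and $F_{k+1}$ have the same ancestor at level $\ell-1$. Call this common ancestor $P$; it is the same for all $k\ge k_0$.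

Let $F_k,F_{k'}$ with $k_0\le k<k'$ be consecutive among the tasks of level $\ell$. Both are children of $P$; let $i,i'$ be their indices. If $k<j<k'$, then $F_j$ has level greater than $\ell$, so its parent has level at least $\ell$ and is $F_{j-1}$ or an ancestor of it; inductively, $F_j$ has $F_k$ as its ancestor at level $\ell$. So $F_{k'-1}$ is $F_k$ or a descendant of $F_k$. Between $F_{k'-1}$ and $F_{k'}$ the owners climb from $F_{k'-1}$ through its ancestors to $P$, the parent of $F_{k'}$, and pass $F_k$ just before $P$. The step to $P$ is a call of $\Gamma_{F_k}=\mathrm{Gen}^P_i$ by $\mathrm{Gen}^{F_k}_0$. After that the indices of the $P$-owned activations decrease from $i$ until $\mathrm{Gen}^P_{i'+1}$ calls $\mathrm{FORCE}(F_{k'})$. Hence $i'+1\le i$. So the indices of the infinitely many level-$\ell$ tasks from $k_0$ on strictly decrease, which is impossible.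

**Step 3: a true branch.** We extract one task per level, each a child of the previous one. Levels start at $1$, rise by at most $1$ per step and tend to $\infty$, so every level occurs, and only finitely often. Let $P_\ell$ be the last $F_k$ of level $\ell$. After it all levels exceed $\ell$, since a level below $\ell$ would force a later passage through $\ell$. The next FORCE activation therefore has level $\ell+1$, and its parent, being $P_\ell$ or an ancestor of it and of level $\ell$, is $P_\ell$. From then on parents have level at least $\ell$, so the ancestor at level $\ell$ remains $P_\ell$. Hence $P_{\ell+1}$ is a child of $P_\ell$ for every $\ell$.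

Write $R_\ell,D_\ell$ for the data of $P_\ell$ and $t_\ell=t_{P_\ell}$. Then $t_\ell$ is strictly increasing, all $p\in D_\ell$ are uncovered in $R_\ell$ at stage $t_\ell$, and all calls $\mathrm{Gen}^{P_\ell}_i$ are issued after $t_\ell$.

Also $D_\ell\ne\emptyset$. Suppose $D_\ell=\emptyset$. Then $\mathrm{FORCE}(P_\ell)$ calls $\mathrm{Gen}_0^{P_\ell}$. A child of $P_\ell$ can only be created by an earlier $\mathrm{Gen}^{P_\ell}_{i+1}$. And a $\mathrm{Gen}_{i+1}^{P_\ell}$ can only be called by a $\mathrm{Gen}^{P_\ell}_{i+2}$ or by $\mathrm{Gen}_0$ of an existing child. So neither ever comes first, and $P_\ell$ has no child, a contradiction.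

**Step 4: the point $x$.** Now we thread a point through the reservoirs. We have $R_{\ell+1}=BB$, where $B=B_{\ell+1}$ was returned by a call $\mathrm{Gen}^{P_\ell}_i$ issued after $t_\ell$, and $D_{\ell+1}\subseteq\mathrm{Desc}_{P_\ell}(B)$. So each $p'\in D_{\ell+1}$ is uniquely of the form $q+p$ with a parsed copy of $R_\ell$ at offset $q$ in $B$ and $p\in D_\ell$. The maps $p'\mapsto p$ make $(D_\ell)$ an inverse system of nonempty finite sets. By König's lemma there is a coherent sequence $p_\ell\in D_\ell$: $p_{\ell+1}\mapsto p_\ell$ for all $\ell$. Let $u_\ell$ be the suffix of $R_\ell$ starting at $p_\ell$. By coherence $u_\ell$ is a prefix of $u_{\ell+1}$. Since $p_{\ell+1}<|B_{\ell+1}|$, $|u_{\ell+1}|\ge|B_{\ell+1}|$. By Lemma 10, $B_{\ell+1}$ contains some $v_s$ with $s>t_\ell$, so $|B_{\ell+1}|\ge2^{t_\ell}\to\infty$. Let $x$ be the common extension of the $u_\ell$.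

**Step 5: $x\notin U$.** If $x\in U$, some prefix $\tau$ of $x$ has $[\tau]\subseteq U_t$ for some $t$. Take $\ell$ with $t_\ell\ge t$ and $|u_\ell|\ge|\tau|$. Then $[u_\ell]\subseteq[\tau]\subseteq U_{t_\ell}$, so $p_\ell$ is covered in $R_\ell$ at stage $t_\ell$, contradicting $p_\ell\in D_\ell$.

**Step 6: the frequencies (3).** We count occurrences of $\sigma$ in the prefixes $u_{\ell+1}$ of $x$. Fix a word $\sigma$ with $\nu(\sigma)>0$ (if $\nu(\sigma)=0$, or if $\sigma$ is the empty string, (3) is trivial), and let $k=|\sigma|$. Let $B=B_{\ell+1}$, $L=|B|$, $u=u_{\ell+1}$. Then $u$ is a nonempty suffix of $B$ followed by $B$, and $L\le|u|\le2L$. By Lemma 10, $B$ consists, up to length $\frac\kappa2L$, of disjoint whole copies of words $v_s$ with $s>t_\ell$ and $|v_s|\le2^{-t_\ell}L$. In $u$ at most one such copy is cut, at the left end. So the whole copies contained in $u$ have total length at least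
$$|u|-\kappa L-2^{-t_\ell}L\ \ge\ (1-\kappa-2^{-t_\ell})|u| .$$
A copy of $v_s$ contains at least $|v_s|\rho_{v_s}(\sigma)-k$ occurrences of $\sigma$: fewer than $k$ cyclic windows cross the end, and if $k>|v_s|$ the bound is negative. By (4) and $|v_s|\ge2^s$ this is at least
$$|v_s|\big(\nu(\sigma)-k2^{-s}\big)-k\ \ge\ |v_s|\big(\nu(\sigma)-2k2^{-t_\ell}\big).$$
So for large $\ell$ the number of occurrences of $\sigma$ in the prefix $u_{\ell+1}$ of $x$, divided by $|u_{\ell+1}|$, is at least $(1-\kappa-2^{-t_\ell})(\nu(\sigma)-2k2^{-t_\ell})$, which tends to $(1-\kappa)\nu(\sigma)$. This is (3). Proposition 4 is proved, hence Theorem 1, and the answer to the question is no. $\blacksquare$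

## 11. A random $x$ with non-ergodic $\mu_x$ computes a dominating function

We prove Theorem 2(ii). Let $x$ be $\mu$-Martin-Löf random with $\mu_x$ non-ergodic, and take $\sigma,f,p,q,\delta$ from Lemma 3.

**Step 1: the function.** By (2), $\psi(n)=$ the least $m\ge1$ with $A_m[(A_nf-q)^2](x)>\delta$ is defined for all $n\ge1$. So $\psi$ and $\psi^*(n)=\max_{1\le k\le n}\psi(k)$ are total and computable from $x$. We claim that $\psi^*$ dominates every total computable function. Suppose not. Then, passing to a larger function, there is an increasing computable $h\ge1$ with $\psi^*(n)\le h(n)$ for infinitely many $n$.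

**Step 2: a sparse computable sequence of scales.** We choose scales on which $\psi$ is infinitely often small. Let $n_0=1$ and $n_{i+1}=2^{i+1}(n_i+h(n_i))$, so $n_{i+1}\ge2n_i$. If $n_i\le n<n_{i+1}$ and $\psi^*(n)\le h(n)$, then
$$\psi(n_i)\le\psi^*(n)\le h(n)\le h(n_{i+1})\le2^{-i-1}n_{i+2}.$$
Since each interval $[n_i,n_{i+1})$ is finite, $\psi(n_i)\le2^{-i-1}n_{i+2}$ for infinitely many $i$.

**Step 3: square summability.** Without a rate for the convergence of $A_nf$, we can still bound jumps along a sparse sequence. Put $g_i=(A_{n_i}f-A_{n_{i+2}}f)^2$; we show $\sum_i\int g_i\,d\mu<\infty$. Let $c_j=\int f\cdot(f\circ T^{|j|})\,d\mu$ for $j\in\mathbb Z$. By invariance $\int(f\circ T^j)(f\circ T^k)\,d\mu=c_{j-k}$, so $\sum_{j,k}\alpha_j\overline{\alpha_k}c_{j-k}=\int|\sum_j\alpha_jf\circ T^j|^2d\mu\ge0$, and $(c_j)$ is positive definite. By Herglotz's theorem there is a finite measure $\tau$ on $(-\pi,\pi]$ with $c_j=\int e^{\mathrm ij\theta}d\tau(\theta)$. Hence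
$$\int g_i\,d\mu=\int|\mathcal D_{n_i}-\mathcal D_{n_{i+2}}|^2d\tau,\qquad\mathcal D_n(\theta)=\frac1n\sum_{j<n}e^{\mathrm ij\theta}.$$
We have $|\mathcal D_n|\le1$; $|\mathcal D_n-1|\le\frac1n\sum_{j<n}j|\theta|\le n|\theta|/2$; and, for $\theta\ne0$, $|\mathcal D_n|=\frac{|\sin(n\theta/2)|}{n|\sin(\theta/2)|}\le\frac\pi{n|\theta|}$, because $|\sin(\theta/2)|\ge|\theta|/\pi$ on $(-\pi,\pi]$. Fix $\theta\ne0$ and consider $\sum_i|\mathcal D_{n_i}-\mathcal D_{n_{i+2}}|^2$:

* The terms with $n_{i+2}|\theta|\le1$ are at most $(n_{i+2}|\theta|)^2$. The $n_{i+2}$ at least double from one term to the next and the largest $n_{i+2}|\theta|$ is at most $1$, so the sum is at most $\sum_k4^{-k}=\frac43$.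
* The terms with $n_i|\theta|>1$ are at most $(2\pi/(n_i|\theta|))^2$. In the same way they sum to at most $4\pi^2\cdot\frac43=\frac{16}3\pi^2$.
* The remaining terms have $n_i\le1/|\theta|<n_{i+2}$. There are at most two, each at most $4$.

For $\theta=0$ all terms are $0$. So the sum is bounded uniformly in $\theta$, and $\tau$ is finite.

**Step 4: a test.** This step uses the randomness of $x$. Let $V_i=\{y:\exists m\ge1\ A_mg_i(y)>\delta/16\}$. These sets are uniformly effectively open, since $(n_i)$ is computable. By the maximal ergodic inequality $\mu(V_i)\le\frac{16}\delta\int g_i\,d\mu$, so $\sum_i\mu(V_i)\le C$ for some integer $C\ge1$. The sets $\{y:y\in V_i\text{ for at least }2^nC\text{ indices }i\}$ are uniformly effectively open and have measure at most $2^{-n}$ by Markov's inequality. So they form a test, and $x$ lies in only finitely many $V_i$.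

**Step 5: contradiction.** We show that $x\in V_i$ for infinitely many $i$. Take one of the infinitely many $i$ with $m:=\psi(n_i)\le2^{-i-1}n_{i+2}$, and let $i$ be large. For $j<m$ the averages $A_{n_{i+2}}f(T^jx)$ and $A_{n_{i+2}}f(x)$ differ in $j$ terms at each end, and $0\le f\le1$, so
$$|A_{n_{i+2}}f(T^jx)-A_{n_{i+2}}f(x)|\le\frac j{n_{i+2}}\le2^{-i-1}.$$
Since $A_nf(x)\to p$ and $|p-q|<\sqrt\delta/4$, for large $i$ we get $|A_{n_{i+2}}f(T^jx)-q|\le\sqrt\delta/3$ for all $j<m$. By definition of $\psi$, $A_m[(A_{n_i}f-q)^2](x)>\delta$. Minkowski's inequality for the average over $j<m$ gives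
$$\sqrt\delta<\sqrt{A_m[(A_{n_i}f-q)^2](x)}\le\sqrt{A_mg_i(x)}+\sqrt{A_m[(A_{n_{i+2}}f-q)^2](x)}\le\sqrt{A_mg_i(x)}+\frac{\sqrt\delta}3 .$$
So $A_mg_i(x)>\frac49\delta>\frac\delta{16}$, that is, $x\in V_i$. This holds for infinitely many $i$ and contradicts Step 4. Hence $\psi^*$, which is computable from $x$, dominates every total computable function. $\blacksquare$
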